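# Two canonical maps that the triple-dual diagram does not identify

## 1. Formulas, signs and balanced sequents

Fix a countably infinite set $\mathbf A$ of propositional variables. **Formulas** are built from variables and the constant $I$ by the connectives $\otimes$ and $\multimap$. A **sequent** is an expression $\Gamma\to B$, where $\Gamma$ is a finite multiset of formulas and $B$ is a formula. We treat the members of $\Gamma$ as labelled occurrences, and $\Gamma$ stands for the tensor product of its members; the empty antecedent stands for $I$. We write
$$X^*:=X\multimap I .$$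

**Definition (sign).** In the formula $x$ the variable $x$ is positive. Passing from $X$ or $Y$ to $X\otimes Y$, and from $Y$ to $X\multimap Y$, keeps signs; passing from $X$ to $X\multimap Y$ reverses them. In a sequent $\Gamma\to B$ the signs in $B$ are kept and those in $\Gamma$ are reversed. Subformula occurrences get signs in the same way: members of the antecedent are negative, the succedent is positive, and so on inward.

Example: in $a,a^*\to I$ the first $a$ is negative. The $a$ inside $a^*=a\multimap I$ is negative in the formula, hence positive in the sequent.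

**Definition (balanced).** A sequent is balanced if every variable occurring in it occurs exactly twice, once positively and once negatively.

Examples: $a\otimes b\to b\otimes a$, the sequent $a,a^*\to I$ and $a^{***}\to a^{***}$ are balanced. The sequent $a\to a\otimes a$ is not.

**Definition (disjoint occurrences of a sequent).** A sequent $\Delta\to C$ *consists of disjoint signed subformula occurrences* of a sequent $\mathcal S$ if its members are pairwise disjoint subformula occurrences of $\mathcal S$, those in $\Delta$ negative in $\mathcal S$ and $C$ positive; formulas $I$ may be added freely on either side.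

Example: $l,l^*\to I$ consists of such occurrences of $l^*\to l^*$. The $l$ comes from the succedent, where $l^*$ is positive and so its $l$ is negative.

**Definition (closed).** A set of variable occurrences in a balanced sequent is closed if, with one occurrence of a variable, it contains the other one. A set of formula occurrences is closed if the set of variable occurrences in it is.

Example: in $a,a^*,b\to b$ the set $\{a,a^*\}$ is closed and $\{a,b\}$ is not. Intersections and complements of closed sets are closed.

## 2. Derivations and the free symmetric monoidal closed category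

The calculus $\mathbf L(\mathbf A)$ for intuitionistic multiplicative linear logic has the axioms $x\to x$ ($x\in\mathbf A$) and $\to I$, the cut rule, and these rules:

- $I$L: from $\Gamma\to B$ infer $I,\Gamma\to B$;
- $\otimes$L: from $X,Y,\Gamma\to B$ infer $X\otimes Y,\Gamma\to B$;
- $\otimes$R: from $\Gamma_1\to X$ and $\Gamma_2\to Y$ infer $\Gamma_1,\Gamma_2\to X\otimes Y$;
- $\multimap$R: from $X,\Gamma\to Y$ infer $\Gamma\to X\multimap Y$;
- $\multimap$L: from $\Omega_1\to G$ and $H,\Omega_2\to B$ infer $G\multimap H,\Omega_1,\Omega_2\to B$.

The formula introduced by a rule is *principal*; the other antecedent members of the conclusion are *passive*. For $\multimap$L we always call $\Omega_1\to G$ the left premise and $H,\Omega_2\to B$ the right premise.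

**Definition (canonical map).** A canonical map $f:\Gamma\to B$ is a derivation of $\Gamma\to B$. The relation $\equiv$ on derivations is the equivalence generated by the axioms of symmetric monoidal closed categories (SMCC). So $\mathcal F=\mathbf L(\mathbf A)/\!\equiv$ is the free SMCC on $\mathbf A$. "Arrow" means arrow of $\mathcal F$, and "derivable" means that some arrow exists.

The internal hom is a bifunctor, contravariant in the first argument: $f:A'\to A$ and $g:B\to B'$ give $f\multimap g:A\multimap B\to A'\multimap B'$. The adjunction $-\otimes B\dashv B\multimap-$ has unit $d_{AB}:A\to B\multimap(A\otimes B)$ and evaluation $e_{AB}:A\otimes(A\multimap B)\to B$.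

**Term notation.** We write arrows as linear $\lambda$-terms, the internal language of SMCCs: every hypothesis is a variable that is used exactly once. The term formers are $\lambda x.t$, application $t(s)$ (also written $ts$), $s\otimes t$, "$\mathsf{let}\ x\otimes y=s\ \mathsf{in}\ t$", the constant $1:I$, and $t\cdot w$. The last is multiplication of $t$ by a *scalar*, that is, a term $w$ of type $I$. The usual $\beta$ and $\eta$ equations hold. Scalars and $\mathsf{let}$'s may be moved freely through a term as long as variables stay in scope; for example $s(t\cdot w)=s(t)\cdot w$. As a name for a hypothesis we often use the formula itself. The rule $\multimap$L applied to $u:\Omega_1\to G$ and $v:H,\Omega_2\to B$ is the substitution of $Q(u)$ for the hypothesis $H$ in $v$, where $Q:G\multimap H$.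

For $h:A\to B$ the **name** of $h$ is $\ulcorner h\urcorner:I\to A\multimap B$, i.e. $\lambda x.h(x)$. Example: $\ulcorner1_A\urcorner=\lambda x.x$.

**A concrete SMCC.** Pointed sets form an SMCC with the smash product as $\otimes$, with $I=\{*,1\}$, and with $X\multimap Y$ the set of pointed maps, whose base point is the constant map $0$. For finite $X$ we have $|X^*|=2^{|X|-1}$.

## 3. Second duals, the triple-dual diagram and the conjecture

**Definition (embedding into the second dual).** For a formula $a$,
$$k_a=(1\multimap e_{aI})\circ d_{a(a\multimap I)}:a\to a^{**}.$$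
It is the transpose of $e_{aI}$. In terms, $k_a(x)=\lambda z.\,z(x)$ with $z:a^*$.

**Definition (triple-dual map).** For a formula $T$ put
$$\kappa_T=k_{T^*}\circ(k_T\multimap1_I):\ T^{***}\to T^*\to T^{***},\qquad \kappa_T(\varphi)=\lambda y.\,y\big(\lambda u.\,\varphi(k_Tu)\big), \tag{1}$$
with $y:T^{**}$ and $u:T$. The triple-dual diagram for a variable $a$ asks that $\kappa_a$ be the identity.

Example: in pointed sets take $a=\{*,1,2\}$. Then $|a^*|=4$, $|a^{**}|=8$, $|a^{***}|=128$. Since $\kappa_a$ factors through a set with $4$ elements, it is not the identity of a set with $128$ elements. So the diagram does not commute with respect to $\equiv$. The composite in the other order is harmless: for $\psi:T^*$ we have $(k_T\multimap1_I)(k_{T^*}\psi)=\lambda u.(k_Tu)(\psi)=\lambda u.\psi(u)=\psi$, so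
$$(k_T\multimap1_I)\circ k_{T^*}=1_{T^*}. \tag{2}$$

**Definition (the relation $\sim$).** Let $\sim$ be the smallest equivalence relation on canonical maps that satisfies all axioms of SMCC, is substitutive (compatible with the categorical operations and with substitution of formulas for variables), and makes the triple-dual diagram commutative.

Example: substituting a formula $T$ for $a$ gives $\kappa_T\sim1$ for every $T$.

We can now pose the question. Does commutativity of this single diagram force all diagrams with balanced boundary to commute?

**Triple-dual conjecture.** $f\sim g$ for all $f,g:A\to B$ with balanced $A\to B$.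

A theorem of Soloviev (1990) gives this conclusion under an additional condition on $\sim$: if $f\not\sim g$ then $[a\multimap I/a]f\not\sim[a\multimap I/a]g$. The task is to prove or disprove the conjecture without assuming this condition; the problem is posed in "Theory of Proofs, Categorical Semantics and Non-Free Categories" (https://pca-pdmi.ru/2021/files/24/spb_pca21.pdf).

The conjecture is **false**. To say how, let $l,k,a,c,i,b$ be distinct variables and put
$$U=(l^*\multimap a)^*,\quad V=(k^*\multimap c)^*,\quad F=l^*\multimap(c\otimes i),\quad D=k^*\multimap(a\otimes b),\quad S=(i\otimes b)^*,$$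
$\Gamma=U,V,F,D,S$. The sequent $\Gamma\to I$, that is, $U\otimes V\otimes F\otimes D\otimes S\to I$, is balanced. The variables link the formulas as follows, with opposite signs at the two ends:
$$l:\ U/F,\qquad a:\ U/D,\qquad k:\ V/D,\qquad c:\ V/F,\qquad i:\ F/S,\qquad b:\ D/S .$$
(As formulas, $U,V,S$ contain their variables negatively, $F,D$ positively.)

**Theorem A.** $\mathrm{Hom}_{\mathcal F}(\Gamma,I)=\{f,g\}$ with $f\not\equiv g$ ($f,g$ are written out in Section 6), and on this hom-set $\sim$ coincides with $\equiv$. Hence $f\not\sim g$, and the triple-dual conjecture is false.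

**Proposition A′.** $[a\multimap I/a]f\sim[a\multimap I/a]g$.

So the additional condition of Soloviev's theorem fails for $\sim$ at the pair $f,g$.

**Theorem B.** If $A\to B$ is balanced and neither $A$ nor $B$ has a subformula of the form $X\multimap(Y\otimes Z)$, then $f\sim g$ for all $f,g:A\to B$.

Theorem B is not needed for the disproof. Note that $F$ and $D$ are of the excluded form.

## 4. Four facts about derivable sequents, and two small sequents by hand

**(F1) Cut elimination** (Kelly–Mac Lane 1971; Mints 1977). Every arrow $\Gamma\to B$ of $\mathcal F$ is denoted by a cut-free derivation, i.e. one built from the two kinds of axiom by the five rules of Section 2. As operations on arrows, the rules are natural in their passive formulas: composing the conclusion with an arrow into a passive formula is the same as composing the premise that contains this formula and then applying the rule. (In terms, this only says that substitution goes inside.) In particular $\to I$ has one derivation, so $\mathrm{Hom}(I,I)=\{1\}$.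

**(F2) Counting.** In a derivable sequent every variable has as many positive as negative occurrences: this holds for axioms, and in each rule the signed variable occurrences of the conclusion are exactly those of the premises together. Hence *if a derivable sequent consists of disjoint signed subformula occurrences of a balanced sequent, every variable occurring in it occurs in it exactly twice*. Indeed it has at most one positive and one negative occurrence, and equally many of both. So such a sequent is balanced, and its variable occurrences form a closed set in the big sequent.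

Premises of cut-free rules consist of disjoint signed subformula occurrences of the conclusion. So when we search for cut-free derivations of a balanced sequent, a variable whose two occurrences would fall into different premises makes a premise underivable. We then say that this variable is *split*.

**(F3) Strict positivity.** Call $x$ strictly positive (s.p.) in $x$; in $A\otimes B$ if it is s.p. in $A$ or in $B$; in $A\multimap B$ if it is s.p. in $B$. Example: in $F=l^*\multimap(c\otimes i)$ exactly $c,i$ are s.p.; *a formula $X^*$ has no s.p. variable*. The fact: *if $\Delta\to B$ is derivable and $B$ is a tensor product of variables, each variable of $B$ is s.p. in some member of $\Delta$.* Proof by induction on a cut-free derivation. For $x\to x$ it is clear. The last rule is not $\multimap$R. $I$L and $\otimes$L are immediate. For $\otimes$R apply the hypothesis to both premises. For $\multimap$L apply it to the right premise $H,\Omega_2\to B$: a variable s.p. in $H$ is s.p. in $G\multimap H$.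

**(F4) Constants.** Since $I\otimes I\cong I$ and $I\multimap I\cong I$, formulas without variables are isomorphic to $I$. So substituting $I$ for variables turns derivable sequents into derivable ones, and afterwards formulas all of whose variables were substituted may be dropped.

**The sequent $a^{***}\to a^{***}$.** Its arrows are the transposes of arrows $a^{***},a^{**}\to I$. A cut-free derivation ends with $\multimap$L, and the left premise must contain both formulas' occurrences of $a$ by (F2).

If $a^{***}$ is principal, the premises are $a^{**}\to a^{**}$ and $I\to I$. In $a^{**}\to a^{**}$ a step $\multimap$L would have left premise $\to a^*$, impossible by (F2). So we pass to $a^{**},a^*\to I$. Here $a^*$ cannot be principal, since $a^{**}\to a$ contradicts (F3) and $\to a$ contradicts (F2). So $a^{**}$ is principal with left premise $a^*\to a^*$. In the latter, $\multimap$L would need $\to a$, so the rule is $\multimap$R, which leads to $a^*,a\to I$, and this has one derivation. The term is $\varphi(y)$.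

If $a^{**}$ is principal, the left premise is $a^{***}\to a^*$. A step $\multimap$L there would need $\to a^{**}$, so we pass to $a^{***},a\to I$, then to $a\to a^{**}$, then to $a,a^*\to I$. The term is $y(\lambda u.\varphi(k_au))$.

So there are exactly two arrows, $1$ and $\kappa_a$. They are different, and the definition of $\sim$ identifies them.

**The sequent $a^{**},b^{**},(a\otimes b)^*\to I$.** Write $A,B,S_0$ for the three hypotheses. $S_0$ is not principal in the last rule, since no antecedent member has an s.p. variable (F3). If $A$ is principal, (F2) puts $S_0$ (because of $a$) and then $B$ (because of $b$) into the left premise $B,S_0\to a^*$.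

In $B,S_0\to a^*$: $S_0$ is not principal, by (F3); $B$ is not, because its left premise $\Omega_1\to b^*$ would contain $S_0$ ($b$), and then $a$ is split. So $\multimap$R gives $a,B,S_0\to I$. There $S_0$ is not principal, because $b$ is not s.p. in $a$ or $B$. So $B$ is, with left premise $a,S_0\to b^*$ (forced by $b$ and $a$). In it $S_0$ principal would split $b$, so $\multimap$R and then $S_0$ follow.

The case of $B$ is symmetric. So there are two derivations:
$$A(\lambda x.B(\lambda y.S_0(x\otimes y)))\qquad\text{and}\qquad B(\lambda y.A(\lambda x.S_0(x\otimes y))).$$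
In pointed sets they differ. Let $a=b=\{*,1,2\}$, write $\delta_1,\delta_2,\varepsilon$ for the elements of $a^*$ that send exactly $1$, exactly $2$, both $1$ and $2$ to $1$. Let $S_0(x\otimes y)=1$ iff $x=y\neq*$, let $A$ send only $\varepsilon$ to $1$, and let $B$ send exactly $\delta_1,\delta_2$ to $1$. Then $\lambda y.S_0(x\otimes y)=\delta_x$, $B(\delta_x)=1$ for $x=1,2$, so the first value is $A(\varepsilon)=1$. In the second, $A(\delta_y)=*$, so the value is $B(0)=*$. The next section shows that $\sim$ identifies these two arrows.

## 5. The exchange law

**Notation.** For a multiset $\Theta$ let $\Theta^*=(\bigotimes\Theta)^*$. If $M:\Gamma_1,\Theta^*\to I$ and $w:\Gamma',\Theta\to I$, then $M[\lambda\theta.w]:\Gamma_1,\Gamma'\to I$ is the composite of $M$ with the transpose $\Gamma'\to\Theta^*$ of $w$; here $\lambda\theta$ binds all members of $\Theta$. Example: $M[z]=A(z)$ with $\Theta=\{a\}$ and $w=S_0(x\otimes y)$ gives $A(\lambda x.S_0(x\otimes y))$.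

**Evaluating $\kappa_T$.** Let $P:\Gamma_1\to T^{***}$ and $Y:\Gamma_3\to T^{**}$ have transposes $P':\Gamma_1,T^{**}\to I$ and $Y':\Gamma_3,T^*\to I$. By (1),
$$\mathrm{ev}(P,Y)=P'(Y),\qquad \mathrm{ev}(\kappa_TP,Y)=Y'(p),\quad\text{where } p=\lambda u{:}T.\,P'(k_Tu):\Gamma_1\to T^*. \tag{3}$$

**(E) Exchange law.** For $M:\Gamma_1,\Theta^*\to I$, $M':\Gamma_2,\Xi^*\to I$ and $m:\Gamma_3,\Theta,\Xi\to I$,
$$M[\lambda\theta.M'[\lambda\xi.m]]\ \sim\ M'[\lambda\xi.M[\lambda\theta.m]].$$

*Proof.* Let $T=\bigotimes\Theta$, so $\kappa_T\sim1$. Let $Y:\Gamma_1\to T^{**}$ be the transpose of $M$, so $Y'=M$. Let $P:\Gamma_2,\Gamma_3\to T^{***}$ be given by $P'(y)=M'[\lambda\xi.\,y(\lambda\theta.m)]$. Then $P'(Y)=M'[\lambda\xi.M[\lambda\theta.m]]$. Since $(k_Tu)(\lambda\theta.m)$ is $m$ with $u$ put for $\theta$, we get $p=\lambda\theta.M'[\lambda\xi.m]$ and $Y'(p)=M[\lambda\theta.M'[\lambda\xi.m]]$. By (3) the two sides are $\mathrm{ev}(\kappa_TP,Y)$ and $\mathrm{ev}(P,Y)$, and $\kappa_TP\sim P$. $\square$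

With $M[z]=A(z)$, $M'[z]=B(z)$, $m=S_0(x\otimes y)$, (E) identifies the two arrows at the end of Section 4.

**(G) Substitution can be removed from the definition.** Let $\sim_1$ be the smallest equivalence relation containing $\equiv$, compatible with the categorical operations, and containing $(\kappa_T,1)$ for all formulas $T$. Then $\sim\,\subseteq\,\sim_1$.

*Proof.* For a substitution $\sigma$ consider $\{(h,h'):\sigma h\sim_1\sigma h'\}$. It is an equivalence, contains $\equiv$, is compatible with the operations, and contains $(\kappa_T,1)$ because $\sigma\kappa_T=\kappa_{\sigma T}$. So it contains $\sim_1$: the relation $\sim_1$ is closed under substitution. It therefore has all properties required of $\sim$, and $\sim$ is the smallest such relation. $\square$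

## 6. The maps $f$ and $g$, and a pointed-set model that separates them

**Step 1. The arrow $f$.** This step derives $\Gamma\to I$ with $U$ as last principal formula. From $k\to k$ and $I,c\to c$ we get $k^*,k,c\to c$, hence $k,c\to k^*\multimap c$, hence $V,c,k\to I$ and $V,c\to k^*$. From $b,i\to i\otimes b$ and $I,a\to a$ we get $a,b,i,S\to a$, then $a\otimes b,i,S\to a$. By $\multimap$L on $D$: $c,i,V,D,S\to a$, then $c\otimes i,V,D,S\to a$. By $\multimap$L on $F$ with $l^*\to l^*$: $l^*,V,F,D,S\to a$, then $V,F,D,S\to l^*\multimap a$. Finally apply $\multimap$L on $U$ with right premise $I\to I$. In terms, with $x:l^*$, $y:k^*$, $u:k$,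
$$f=U\Big(\lambda x.\ \mathsf{let}\ c\otimes i=Fx\ \mathsf{in}\ \mathsf{let}\ a\otimes b=D\big(\lambda u.V(\lambda y.\,y(u)\cdot c)\big)\ \mathsf{in}\ S(i\otimes b)\cdot a\Big).$$

**Step 2. The arrow $g$.** We get it by symmetry. The permutation $\tau=(l\,k)(a\,c)(i\,b)$ exchanges $U$ with $V$ and $F$ with $D$, and sends $S$ to $(b\otimes i)^*\cong S$. The *$\tau$-image* of a sequent, derivation or arrow is the result of applying $\tau$ and then replacing $b\otimes i$ by $i\otimes b$ along the symmetry. Let $g$ be the $\tau$-image of $f$; with $v:l$,
$$g=V\Big(\lambda y.\ \mathsf{let}\ a\otimes b=Dy\ \mathsf{in}\ \mathsf{let}\ c\otimes i=F\big(\lambda v.U(\lambda x.\,x(v)\cdot a)\big)\ \mathsf{in}\ S(i\otimes b)\cdot c\Big).$$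

**Step 3. $f\not\equiv g$.** We evaluate both in pointed sets. Let $l=\{*,1,2\}$ and let all other variables be $I$. Then $l^*=\{0,\delta_1,\delta_2,\varepsilon\}$ as in Section 4. Let $\theta:l^*\to I$ send $\varepsilon$ to $1$ and everything else to $*$. Take $U$ with $U(\theta)=1$ and $U(\psi)=*$ for $\psi\ne\theta$; take $F=\theta$ (note $c\otimes i\cong I$); let $V,D,S$ send the unique non-base element to the non-base element (note $k^*\cong I$ and $k^*\multimap c\cong I$).

*Value of $f$.* If $x\neq\varepsilon$, then $Fx=*$ and the body is $*$. If $x=\varepsilon$, then $c=i=1$. For $u=1$ the function $\lambda y.y(u)\cdot c$ is not the base point, so $V$ gives $1$; thus $\lambda u.V(\ldots)$ is the non-base element of $k^*$, so $a=b=1$ and the body is $S(1\otimes1)\cdot1=1$. The function given to $U$ is $\theta$, so $f=1$.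

*Value of $g$.* If $y=0$ the body is $*$. If $y\ne0$, then $a=b=1$. For $v\in\{1,2\}$ the function $x\mapsto x(v)$ sends $\delta_v$ to $1$, so it is not $\theta$, and $U$ sends it to $*$. So $F$ is applied to $0$ and gives $*$. The body is $*$ for all $y$, and $g=V(0)=*$.

Hence $f\not\equiv g$.

**What this model does not show.** To disprove the conjecture with a model one would need all $\kappa_T=1$ there. Pointed sets separate $f$ from $g$, but by Section 3 they violate the triple-dual diagram, so they say nothing about $\sim$.

**What the exchange law does not give directly.** In the other direction, one may try to prove $f\sim g$ by pulling $V$ to the front of $f$. The formula $V$ sits in the type-$I$ subterm $w=V(\lambda y.\,y(u)\cdot c)$ under the binders of $u$ and $c$, so $f=K[\lambda(u,c).w]$ with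
$$K[z]=U\big(\lambda x.\ \mathsf{let}\ c\otimes i=Fx\ \mathsf{in}\ \mathsf{let}\ a\otimes b=D(\lambda u.z(u,c))\ \mathsf{in}\ S(i\otimes b)\cdot a\big).$$
To apply (E) one wants $w=M'[\lambda\xi.m]$, where $M':V,\Xi^*\to I$ has a cut-free derivation ending with $\multimap$L on $V$ and does not use the bound $u,c$. The left premise, uncurried, would be $k^*,\Omega_1\to c$ with $\Omega_1\subseteq\{\Xi^*\}$. By (F3) it is not derivable. The function given to $V$ must return a value of type $c$, and a hole of type $I$ returns no such value. This only shows that one attempt stops; it does not show $f\not\sim g$. If the variable $a$ becomes a dual, there is more room, as we see next.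

## 7. After $a:=a^*$ the two maps are identified

**Proof of Proposition A′.** After the substitution, $U:(l^*\multimap a^*)^*$ and $D:k^*\multimap(a^*\otimes b)$. Write $\alpha:a^*$ for the first output of $D$ and let $j:a$.

**Step 1. Exchange $V$ with $D$.** By $\eta$ for $a^*$,
$$[a^*/a]f\equiv U\big(\lambda x\lambda j.\ \mathsf{let}\ c\otimes i=Fx\ \mathsf{in}\ M'[\lambda u.M[\lambda y.\,y(u)]]\big),$$
$$M[z]=V(\lambda y.\,z(y)\cdot c),\qquad M'[z]=\mathsf{let}\ \alpha\otimes b=D(z)\ \mathsf{in}\ S(i\otimes b)\cdot\alpha(j).$$
By (E) with $\Theta=\{k^*\}$ and $\Xi=\{k\}$, and by $\lambda u.y(u)\equiv y$,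
$$M'[\lambda u.M[\lambda y.\,y(u)]]\ \sim\ M[\lambda y.M'[\lambda u.\,y(u)]]\ \equiv\ V(\lambda y.\,M'[y]\cdot c).$$
Moving $\mathsf{let}\ c\otimes i=Fx$ inside, we get
$$[a^*/a]f\sim U\Big(\lambda x\lambda j.\,V\big(\lambda y.\ \mathsf{let}\ \alpha\otimes b=Dy\ \mathsf{in}\ \mathsf{let}\ c\otimes i=Fx\ \mathsf{in}\ \alpha(j)\cdot S(i\otimes b)\cdot c\big)\Big).$$

**Step 2. Exchange $U$ with $V$.** Now the body of the argument of $U$ has type $I$. Put
$$M_1[z]=U(\lambda x\lambda j.\,z(x,j)),\qquad M_2[z]=V\big(\lambda y.\ \mathsf{let}\ \alpha\otimes b=Dy\ \mathsf{in}\ \mathsf{let}\ c\otimes i=F(\lambda v.z(v,\alpha))\ \mathsf{in}\ S(i\otimes b)\cdot c\big).$$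
Since $F(\lambda v.\,x(v)\cdot\alpha(j))\equiv\alpha(j)\cdot F(\lambda v.x(v))\equiv\alpha(j)\cdot Fx$, the last arrow of Step 1 is
$$M_1\big[\lambda x,j.\,M_2[\lambda v,\alpha.\ x(v)\cdot\alpha(j)]\big].$$
By (E) with $\Theta=\{l^*,a\}$ and $\Xi=\{l,a^*\}$ it is $\sim M_2[\lambda v,\alpha.\,M_1[\lambda x,j.\ x(v)\cdot\alpha(j)]]$, which is
$$V\Big(\lambda y.\ \mathsf{let}\ \alpha\otimes b=Dy\ \mathsf{in}\ \mathsf{let}\ c\otimes i=F\big(\lambda v.U(\lambda x\lambda j.\,x(v)\cdot\alpha(j))\big)\ \mathsf{in}\ S(i\otimes b)\cdot c\Big).$$
By $\eta$, $\lambda j.\,x(v)\cdot\alpha(j)\equiv x(v)\cdot\alpha$, so this is $\equiv[a^*/a]g$. $\blacksquare$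

**Remark (models with invertible $k_X$).** Let $\mathcal M$ be an SMCC in which every $k_X$ is an isomorphism. By (2), $k_T\multimap1_I$ is then the inverse of $k_{T^*}$, so $\kappa_T=1$ for all $T$. Hence arrows related by $\sim$ have equal interpretations in $\mathcal M$. By Proposition A′, $f$ and $g$ agree in $\mathcal M$ whenever the value of $a$ is a dual $X^*$. Every object $Y$ is isomorphic to the dual of $Y^*$, and interpretations of canonical maps are transported along isomorphisms of the values of variables. So $f$ and $g$ have equal interpretations in $\mathcal M$, and such models cannot prove $f\not\sim g$ either.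

## 8. Testing arrows by maps out of $\Gamma\otimes(A\multimap B)$

To show $f\not\sim g$ we must control all uses of $\kappa_T\sim1$, with arbitrarily large $T$ and in arbitrary contexts. The idea is to define a congruence by *tests* that end in $\mathrm{Hom}_{\mathcal F}(\Gamma,I)$ itself. All contexts are absorbed in the tests, and what remains is one statement about cut-free derivations.

**Definition (test relation).** For $h,h':A\to B$ put $h\approx h'$ iff
$$e(1_\Gamma\otimes\ulcorner h\urcorner)=e(1_\Gamma\otimes\ulcorner h'\urcorner)\ \text{ in }\mathcal F\quad\text{for all } e:\Gamma\otimes(A\multimap B)\to I .$$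

Example: for $h:\Gamma\to I$ the evaluation $e:\Gamma\otimes(\Gamma\multimap I)\to I$ is a test, and $e(1\otimes\ulcorner h\urcorner)=h$. So *for $h,h':\Gamma\to I$, $h\approx h'$ implies $h=h'$ in $\mathcal F$.*

**Main Lemma.** For every $T$, with $W=T^{***}$, and every $e:\Gamma\otimes(W\multimap W)\to I$: $e(1\otimes\ulcorner1\urcorner)=e(1\otimes\ulcorner\kappa_T\urcorner)$ in $\mathcal F$. In other words, $\kappa_T\approx1$.

**The Main Lemma implies that $\sim$ coincides with $\equiv$ on $\mathrm{Hom}(\Gamma,I)$.** We show $\sim\,\subseteq\,\approx$. The relation $\approx$ is an equivalence and contains $\equiv$. It is compatible with the categorical operations because in each case the name of the result is $\varphi\circ\ulcorner h\urcorner$ with $\varphi$ independent of $h:A\to B$. Then $e(1\otimes\varphi\ulcorner h\urcorner)=(e(1\otimes\varphi))(1\otimes\ulcorner h\urcorner)$ is again a test of $h$. In detail: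

- $\ulcorner mh\urcorner=(1\multimap m)\ulcorner h\urcorner$ and $\ulcorner hn\urcorner=(n\multimap1)\ulcorner h\urcorner$;
- for $m:C\to C'$, $\ulcorner h\otimes m\urcorner=\varphi\ulcorner h\urcorner$ with $\varphi(x)=\lambda(r\otimes s).\,x(r)\otimes m(s)$, and symmetrically for $m\otimes h$;
- for $m:C\to C'$, $\ulcorner h\multimap m\urcorner=\varphi\ulcorner h\urcorner$ with $\varphi(x)=\lambda y{:}B{\multimap}C.\,\lambda r{:}A.\,m(y(x(r)))$;
- for $m:C\to C'$, $\ulcorner m\multimap h\urcorner=\varphi\ulcorner h\urcorner$ with $\varphi(x)=\lambda y{:}C'{\multimap}A.\,\lambda s{:}C.\,x(y(m(s)))$.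

Replacing both arguments of an operation follows by transitivity. Transposition and the rules of $\mathbf L(\mathbf A)$ are composites of these operations with fixed structure maps. By the Main Lemma $\kappa_T\approx1$ for all $T$, so $\sim\,\subseteq\,\sim_1\,\subseteq\,\approx$ by (G). If $h\sim h'$ with $h,h':\Gamma\to I$, then $h\approx h'$, so $h=h'$ in $\mathcal F$ by the example above. Conversely $\equiv$ is contained in $\sim$. $\square$

It remains to compute $\mathrm{Hom}(\Gamma,I)$ and to prove the Main Lemma. The point for the latter: if we delete the tested formula $W\multimap W$ from a cut-free derivation of $e$, what we see are rule instances for $\Gamma\to I$, and these form a short list, however large $T$ is.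

## 9. All cut-free derivations of $\Gamma\to I$

**Step 1. The list.** For each sequent met when going upward from $\Gamma\to I$ we list all rule instances with *all premises derivable*. "$X\in\Omega_1$ ($x$)" means that the variable $x$ forces $X\in\Omega_1$ by (F2), because its other occurrence is already in the left premise. "$x$ split" means that the instance is impossible for that reason. All sequents involved are balanced, by (F2).

**S0:** $\Gamma\to I$. Only $\multimap$L is possible.

- $U$ principal, left premise $\Omega_1\to l^*\multimap a$: $F\in\Omega_1$ ($l$), $D\in\Omega_1$ ($a$), hence $V\in\Omega_1$ ($k$), $S\in\Omega_1$ ($i$). So $\Omega_2=\emptyset$.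
- $V$ principal, left premise $\Omega_1\to k^*\multimap c$: $D$ ($k$), $F$ ($c$), $U$ ($l$), $S$ ($i$) are in $\Omega_1$. So $\Omega_2=\emptyset$.
- $F$ principal, left premise $\Omega_1\to l^*$: $U$ ($l$), $D$ ($a$), $S$ ($b$) are in $\Omega_1$; the other $i$ is in $c\otimes i$ on the right; $i$ split.
- $D$ principal, left premise $\Omega_1\to k^*$: $V$ ($k$), $F$ ($c$), $S$ ($i$) are in $\Omega_1$; $b$ split.
- $S$ principal, left premise $\Omega_1\to i\otimes b$: $F$ ($i$), $D$ ($b$), $U$ ($l$), $V$ ($k$) are in $\Omega_1$, so the left premise is $U,V,F,D\to i\otimes b$. It is not derivable. Indeed, $\otimes$R puts $F$ left ($i$), $D$ right ($b$), $U$ left ($l$), and $a$ is split. With $U$ principal: $F$ ($l$) in the left premise, and $i$ is split (its other occurrence is in the succedent). With $V$: $D$ ($k$) in the left premise, $b$ split. With $F$: $U$ ($l$), $D$ ($a$), $b$ split. With $D$: $V$ ($k$), $F$ ($c$), $i$ split.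

So the principal formula is $U$ or $V$, the right context is empty, and the right premise is $I\to I$. We follow $U$. The case $V$ is the $\tau$-image, since nothing below depends on the order of $i,b$ in $i\otimes b$.

**S1:** $V,F,D,S\to l^*\multimap a$. $V$ principal: $D\in\Omega_1$ ($k$), $a$ split. $F$: the left premise $\Omega_1\to l^*$ has one $l$, the other is in the succedent; $l$ split. $D$: $V$ ($k$), $F$ ($c$) in $\Omega_1$, $l$ split. $S$: $D\in\Omega_1$ ($b$), $a$ split. Only $\multimap$R.

**S2:** $l^*,V,F,D,S\to a$. $l^*$ principal, left premise $\Omega_1\to l$: $F$ ($l$), $S$ ($i$), $D$ ($b$), $a$ split. $V$: $D$ ($k$), $a$ split. $D$: $V$ ($k$), $F$ ($c$), $S$ ($i$), $b$ split. $S$: $D$ ($b$), $a$ split. $F$, with premises $\Omega_1\to l^*$ and $c\otimes i,\Omega_2\to a$: $l^*\in\Omega_1$ ($l$), and $V,S,D\in\Omega_2$ because of $c,i,a$. So only $F$, with premises S3 and S4.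

**S3:** $l^*\to l^*$. $\multimap$L would have the left premise $\to l$; $l$ split. Only $\multimap$R, to **S3′:** $l^*,l\to I$; there only $\multimap$L with $l\to l$ and $I\to I$.

**S4:** $c\otimes i,V,D,S\to a$. $V$: $D$ ($k$), $a$ split. $S$: $D$ ($b$), $a$ split. $D$: $V$ ($k$), $c\otimes i$ ($c$), $S$ ($i$), $b$ split. Only $\otimes$L.

**S5:** $c,i,V,D,S\to a$. $V$: $D$ ($k$), $a$ split. $S$: $D$ ($b$), $a$ split. $D$, with premises $\Omega_1\to k^*$ and $a\otimes b,\Omega_2\to a$: $V$ ($k$) and $c$ ($c$) are in $\Omega_1$; $S\in\Omega_2$ because of $b$, hence $i\in\Omega_2$. Only this, with premises S6 and S7.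

**S6:** $V,c\to k^*$. $V$ principal: one $k$ is in the left premise, the other in the succedent; $k$ split. Only $\multimap$R, to S8.

**S7:** $a\otimes b,i,S\to a$. $S$ principal: $a\otimes b\in\Omega_1$ ($b$), $a$ split. Only $\otimes$L, to S11.

**S8:** $V,c,k\to I$. Only $V$, with $\Omega_1=c,k$ (forced by $c,k$), and premises S9 and $I\to I$.

**S9:** $c,k\to k^*\multimap c$. Only $\multimap$R, to S10.

**S10:** $k^*,c,k\to c$. Only $k^*$, with left premise $k\to k$ ($k$ forced left, $c$ forced right) and right premise $I,c\to c$.

**S11:** $a,b,i,S\to a$. Only $S$, with left premise S12 ($i,b$ forced left, $a$ forced right) and right premise $I,a\to a$.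

**S12:** $b,i\to i\otimes b$. Only $\otimes$R, with $i\to i$ and $b\to b$.

The remaining sequents $x\to x$, $I,x\to x$, $I\to I$, $\to I$ have one derivation each.

**Step 2. Consequences.** There is exactly one cut-free derivation with last principal formula $U$, namely that of $f$, and exactly one with $V$, namely that of $g$. With (F1) and Section 6,
$$\mathrm{Hom}_{\mathcal F}(\Gamma,I)=\{f,g\},\qquad f\not\equiv g .$$
Let $\mathcal P$ be the set of all sequents in these two derivations, that is, the sequents listed and their $\tau$-images. The list shows that
$$\mathcal P\text{ is closed under passing from a conclusion to the premises of any rule instance all of whose premises are derivable.}\tag{4}$$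

## 10. Parts $\Delta'\to I$ of the listed sequents

When $\kappa_T$ meets its argument, a scalar $\Delta'\to I$ is formed from a part $\Delta'$ of the context. We show that, except for the whole $\Gamma$, such a scalar is unique.

**Lemma (H).** If $(\Delta\to B)\in\mathcal P$, $\Delta'\subseteq\Delta$, and $\Delta'\to I$ and $\Delta\setminus\Delta'\to B$ are derivable, then either $\Delta'=\Gamma$ (at S0), or there is only one arrow $\Delta'\to I$.

*Proof.* By (F2), $\Delta'$ is closed in $\Delta\to B$. **Step 1. Possible $\Delta'$.** In particular $\Delta'$ contains no member linked to the succedent. Up to $\tau$-images: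

- S0: the six links $l,a,k,c,i,b$ connect $\Gamma$, so $\Delta'\in\{\emptyset,\Gamma\}$.
- S1: $F\notin\Delta'$ ($l$), $D\notin\Delta'$ ($a$), so $V,S\notin\Delta'$ ($k,b$); $\Delta'=\emptyset$.
- S2, S4, S5: $D\notin\Delta'$ ($a$), so $V,S\notin\Delta'$ ($k,b$), so $F$, $c\otimes i$, $c$, $i$ (those present) are not in $\Delta'$ ($c,i$), and in S2 $l^*\notin\Delta'$ ($l$); $\Delta'=\emptyset$.
- S3, S9, S12, $x\to x$: every member is linked to the succedent; $\Delta'=\emptyset$.
- S6: $V\notin\Delta'$ ($k$), so $c\notin\Delta'$; $\Delta'=\emptyset$. S7: $a\otimes b\notin\Delta'$ ($a$), so $S\notin\Delta'$ ($b$), so $i\notin\Delta'$; $\Delta'=\emptyset$.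
- S3′: $\emptyset$ or $\{l^*,l\}$. S8: $\emptyset$ or $\{V,c,k\}$ (connected by $c,k$). S10: $c\notin\Delta'$, so $\emptyset$ or $\{k^*,k\}$. S11: $a\notin\Delta'$, so $\emptyset$ or $\{b,i,S\}$.
- $I,x\to x$, $I\to I$, $\to I$: $\emptyset$ or $\{I\}$.

**Step 2. Uniqueness.** Each $\Delta'\to I$ with $\Delta'\neq\Gamma$ from this list has exactly one cut-free derivation. For $\emptyset$, $\{I\}$, $\{l^*,l\}$, $\{V,c,k\}$ this is in Section 9. For $\{k^*,k\}$ only $\multimap$L with $k\to k$, $I\to I$ is possible. For $\{b,i,S\}$ only $\multimap$L on $S$ with $b,i\to i\otimes b$ (Section 9, S12) and $I\to I$ is possible. By (F1) there is one arrow. $\square$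

## 11. The case where the scalar uses all of $\Gamma$

Here two arrows $f\neq g$ are available, so uniqueness cannot help. We must show that $\kappa_T$ never moves one to the other.

**Claim.** If $\Gamma=\Gamma_1\uplus\Gamma_3$, $P:\Gamma_1\to T^{***}$, $Y:\Gamma_3\to T^{**}$, then $\mathrm{ev}(P,Y)=\mathrm{ev}(\kappa_TP,Y)$ in $\mathcal F$.

*Proof.* With $P',Y',p$ as in (3) we must show $P'(Y)=Y'(p)$. Fix cut-free derivations of $P':\Gamma_1,T^{**}\to I$ and $Y':\Gamma_3,T^*\to I$. All antecedent members are implications and the succedent is $I$, so both derivations end with $\multimap$L.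

**Step (a): $T^{**}$ is principal in $P'$.** This case is an equation of terms. The premises are $r:\Omega_1\to T^*$ and, after removing $I$, $w:\Omega_2\to I$, so $P'(y)=y(r)\cdot w$. Then $p=\lambda u.(k_Tu)(r)\cdot w=\lambda u.r(u)\cdot w=r\cdot w$, and $P'(Y)=Y'(r)\cdot w=Y'(r\cdot w)=Y'(p)$.

**Step (b): $T^*$ is principal in $Y'$.** Again an equation. Now $Y'(z)=z(\theta)\cdot w$ with $\theta:\Omega_1\to T$ and $w:\Omega_2\to I$, so $Y=k_T(\theta)\cdot w$. Hence $P'(Y)=P'(k_T\theta)\cdot w=p(\theta)\cdot w=Y'(p)$.

**Step (c): $P'$ has principal formula $Q\in\Gamma_1$ and $Y'$ has principal formula $Q'\in\Gamma_3$.** We show that this is impossible. Cutting $T^{**}$ with $Y:\Gamma_3\to T^{**}$ turns the last rule of $P'$ into a rule instance with conclusion $\Gamma\to I$ and derivable premises. By S0, $Q\in\{U,V\}$ and the right context of this instance is empty. As $\Gamma_3\ne\emptyset$, $T^{**}$ is in the left premise, whose context is therefore $\Gamma_1\setminus Q,\,T^{**}$. In the same way, cutting $T^*$ with $p:\Gamma_1\to T^*$ and using $\Gamma_1\neq\emptyset$, we get $Q'\in\{U,V\}$, and the left premise of $Y'$ has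 context $\Gamma_3\setminus Q',\,T^*$. Since $Q\neq Q'$, there are two cases. Note that $T$ may contain any variables, so below (F2) is applied only to sequents without $T$.

*Case $Q=U$, $Q'=V$.* Uncurrying the left premises, the sequents
$$l^*,\ \Gamma_1\setminus U,\ T^{**}\to a,\qquad\qquad k^*,\ \Gamma_3\setminus V,\ T^*\to c \tag{5}$$
are derivable. Among $l^*,k^*,T^*,T^{**},U,V,F,D,S$ the variable $a$ is s.p. only in $D$ (apart from possible occurrences inside $T$, which are not s.p. in $T^*$ or $T^{**}$), and $c$ only in $F$. So (F3) gives $D\in\Gamma_1$ and $F\in\Gamma_3$. The first sequent of (5) is $l^*,D,[S],T^{**}\to a$ with $S$ possibly absent. Its last rule is $\multimap$L.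

- $l^*$ principal: the left premise $\Omega_1\to l$ with $\Omega_1\subseteq\{D,S,T^{**}\}$ violates (F3).
- $S$ principal: the left premise $\Omega_1\to i\otimes b$ with $\Omega_1\subseteq\{l^*,D,T^{**}\}$ violates (F3) for $i$.
- $T^{**}$ principal: the right premise is $I,\Omega_2\to a$ with $\Omega_2\subseteq\{l^*,D,S\}$, and $D\in\Omega_2$ by (F3). Then $k$ occurs once in it, against (F2).
- $D$ principal: the premises are $\Omega_1\to k^*$ and $a\otimes b,\Omega_2\to a$. If $T^{**}\notin\Omega_1$, then $\Omega_1\subseteq\{l^*,S\}$ and $k$ occurs once in the left premise. If $T^{**}\in\Omega_1$, then $\Omega_2\subseteq\{l^*,S\}$; (F2) for $b$ gives $S\in\Omega_2$, and then $i$ occurs once.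

So it is not derivable, a contradiction.

*Case $Q=V$, $Q'=U$.* Now $k^*,\Gamma_1\setminus V,T^{**}\to c$ and $l^*,\Gamma_3\setminus U,T^*\to a$ are derivable. By (F3) $F\in\Gamma_1$ and $D\in\Gamma_3$, and the first sequent is $k^*,F,[S],T^{**}\to c$. Its last rule is $\multimap$L.

- $k^*$ principal: $\Omega_1\to k$ with $\Omega_1\subseteq\{F,S,T^{**}\}$ violates (F3).
- $S$ principal: $\Omega_1\to i\otimes b$ with $\Omega_1\subseteq\{k^*,F,T^{**}\}$ violates (F3) for $b$.
- $T^{**}$ principal: the right premise is $I,\Omega_2\to c$ with $F\in\Omega_2\subseteq\{k^*,F,S\}$ by (F3), and $l$ occurs once.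
- $F$ principal: the premises are $\Omega_1\to l^*$ and $c\otimes i,\Omega_2\to c$. If $T^{**}\notin\Omega_1$, then $l$ occurs once in the left premise. Otherwise $\Omega_2\subseteq\{k^*,S\}$, $S\in\Omega_2$ because of $i$, and $b$ occurs once.

Again a contradiction. $\square$

## 12. Proof of the Main Lemma and of Theorem A

Let $W=T^{***}$ and $Z=W\multimap W$. For all $(\Delta\to B)\in\mathcal P$ we prove two statements:

- **(S-2)** if $\Delta=\Delta_1\uplus\Delta_2$, $P:\Delta_1\to W$ and $e_2:W,\Delta_2\to B$, then $e_2(P\otimes1)=e_2(\kappa_TP\otimes1)$;
- **(S-1)** $e(1\otimes\ulcorner1\urcorner)=e(1\otimes\ulcorner\kappa_T\urcorner)$ for all $e:\Delta,Z\to B$.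

**Step 1. Proof of (S-2).** We follow $W$ up to the place where it is used. Induct on the height of a cut-free derivation of $e_2$. It is not an axiom, because $W$ is compound.

Suppose $W$ is passive in the last rule. Replace $W$ by $\Delta_1$ in this rule. The result is a rule instance with conclusion $\Delta\to B$, and its premises are derivable: where $W$ was replaced, cut with $P$. So its premises are in $\mathcal P$ by (4). Apply the induction hypothesis to the premise that contained $W$, and then naturality of the rule (F1).

Suppose $W=T^{**}\multimap I$ is principal. The premises are $Y:\Delta_3\to T^{**}$ and $v:I,\Delta_4\to B$ with $\Delta_2=\Delta_3\uplus\Delta_4$, and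
$$e_2(hP\otimes1)=v(\mathrm{ev}(hP,Y)\otimes1)\qquad\text{for } h=1,\kappa_T .$$
Let $\Delta'=\Delta_1\uplus\Delta_3$. Then $\Delta'\to I$ is derivable by $\mathrm{ev}(P,Y)$, and $\Delta\setminus\Delta'=\Delta_4\to B$ is derivable by $v$. So Lemma (H) applies. If there is only one arrow $\Delta'\to I$, then $\mathrm{ev}(P,Y)=\mathrm{ev}(\kappa_TP,Y)$. If $\Delta'=\Gamma$, the Claim of Section 11 gives the same equality.

**Step 2. Proof of (S-1).** We follow $Z$ in the same way. Induct on the height of a cut-free derivation of $e$; it is not an axiom. If $Z$ is passive in the last rule, delete it. The premises stay derivable (cut with $\ulcorner1\urcorner$), hence lie in $\mathcal P$ by (4); use the induction hypothesis for the premise that contained $Z$ and naturality. If $Z$ is principal, with premises $P:\Delta_1\to W$ and $e_2:W,\Delta_2\to B$, then $e(1\otimes\ulcorner h\urcorner)=e_2(hP\otimes1)$ for $h=1,\kappa_T$, and (S-2) applies.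

The Main Lemma is (S-1) for $\Gamma\to I$. By Section 8, $\sim$ coincides with $\equiv$ on $\mathrm{Hom}(\Gamma,I)$, and by Section 9 this hom-set is $\{f,g\}$ with $f\not\equiv g$. Theorem A is proved. $\blacksquare$

## 13. Theorem B: reduction to pure formulas and normal forms

From here on the letters $U,V,F,D,S,\Gamma$ no longer have their fixed meaning; $\Gamma$ is an arbitrary multiset.

**Definition (pure).** A formula is pure if it is $p_1\multimap\cdots\multimap p_n\multimap t$ with all $p_j$ pure, and either $t$ is a variable and $n\ge0$, or $t=I$ and $n\ge1$. Here $t$ is its *target* and the $p_j$ are its *arguments*. Examples: $a$, $a^*$, and $(l^*\multimap a)^*$ are pure; $I$ and $l^*\multimap(c\otimes i)$ are not.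

**Step 1. Passing to pure formulas.** We use $(X\otimes Y)\multimap Z\cong X\multimap(Y\multimap Z)$, $I\otimes X\cong X\cong X\otimes I$ and $I\multimap X\cong X$. *A formula without subformulas $X\multimap(Y\otimes Z)$ is isomorphic to a possibly empty tensor product of pure formulas, and to $I$ or a pure formula if it is not itself a tensor; signed variable occurrences are preserved.* By induction: variables and $I$ are clear, and so is $X\otimes Y$. In $X\multimap Y$ the formula $Y$ is not a tensor, so it is $\cong I$ or $\cong$ a pure formula, and $X\cong q_1\otimes\cdots\otimes q_m$ with pure $q_j$. Then $X\multimap Y\cong q_1\multimap\cdots\multimap q_m\multimap Y$, which is $\cong I$ if $Y\cong I$ and $m=0$, and $\cong$ a pure formula otherwise.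

So we may assume $A=\bigotimes\Gamma$ and $B=B_1\otimes\cdots\otimes B_n$ with all members of $\Gamma$ and all $B_j$ pure.

**Step 2. Removing the tensor on the right.** Let $z$ be a fresh variable and $E=B_1\multimap\cdots\multimap B_n\multimap z$, a pure formula. A map $f:\Gamma\to B$ gives $\hat f:\Gamma,E\to z$, namely $\mathsf{let}\ b_1\otimes\cdots\otimes b_n=f\ \mathsf{in}\ E(b_1)\cdots(b_n)$ (for $n=0$: $E\cdot f$), and $\Gamma,E\to z$ is balanced. If $\hat f\sim\hat g$, substitute $B$ for $z$ and compose with the name of the canonical map $B_1\to(\cdots\to(B_n\to B))$, that is, put $\lambda b_1\cdots b_n.\,b_1\otimes\cdots\otimes b_n$ for $E$. This returns $f\sim g$. So it suffices to prove: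

> $(\star)$ If $\Gamma$ is a multiset of pure formulas, $t$ is a variable or $I$, and $\Gamma\to t$ is balanced, then all arrows $\Gamma\to t$ are $\sim$.

We induct on the total number of symbols (occurrences of variables, of $I$ and of connectives) and call the induction hypothesis IH. By currying, $(\star)$ for smaller sequents also covers sequents $\Delta\to p$ with $p$ pure, since uncurrying lowers the number of symbols.

**Step 3. Normal forms.** This tells us what an arrow looks like from outside.

**Lemma (N).** Let $h:\Gamma\to t$ be an arrow, $\Gamma$ pure, $t$ a variable or $I$.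

- If $t=b$ is a variable, there is $G=p_1\multimap\cdots\multimap p_n\multimap b$ in $\Gamma$ such that: if $n\ge1$, $h=G(h_1,\dots,h_n)$ with $h_j:\Delta_j\to p_j$ and $\Gamma\setminus G=\biguplus_{j\ge1}\Delta_j$; if $n=0$, $h=G\cdot h_0$ with $h_0:\Gamma\setminus G\to I$.
- If $t=I$: $\Gamma=\emptyset$ and $h=1$, or there is $G=p_1\multimap\cdots\multimap p_n\multimap I$ in $\Gamma$ with $h=G(h_1,\dots,h_n)\cdot h_0$, $h_j:\Delta_j\to p_j$, $h_0:\Delta_0\to I$, $\Gamma\setminus G=\biguplus_{j\ge0}\Delta_j$.

We call $G$ the *head*.

*Proof.* Induct on the size of $\Gamma$. In a cut-free derivation of $h$ the last step is an axiom, which is clear, or $\multimap$L, since $\Gamma$ contains no tensor and no $I$. Let it act on $Q=p\multimap H$ with $u:\Omega_1\to p$ and $v:H,\Omega_2\to t$.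

If $H=I$, then $h=Q(u)\cdot v'$ with $v':\Omega_2\to t$. For $t=I$ this is the required form with $n=1$. For $t=b$ apply induction to $v'$ and absorb the scalar $Q(u)$ into $h_1$ (into $h_0$ if $n=0$).

If $H$ is pure, apply induction to $v$. If $H$ is the head of $v$, then $Q$ is the head of $h$, with additional first argument $u$; if $v=H\cdot h_0$ with $H=b$, then $h=Q(u)\cdot h_0=Q(u\cdot h_0)$. Otherwise $H$ is in the context of some $h_j$, and we replace $H$ by $Q(u)$ there. $\square$

Consider such a form of $h:\Gamma\to t$ with $\Gamma\to t$ balanced. The sequents $\Delta_j\to p_j$ and $\Delta_0\to I$ consist of disjoint signed subformula occurrences of $\Gamma\to t$. They are derivable, hence balanced and closed by (F2), and they have fewer symbols than $\Gamma\to t$, because the target of $G$ is missing.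

**Step 4. Splitting.** This reduces $(\star)$ to sequents that do not fall apart.

**Lemma (Splitting).** Let $\Gamma\to t$ be as in $(\star)$. Suppose $\emptyset\ne Y\subseteq\Gamma$ is closed and $(Y,t)\neq(\Gamma,I)$. Then $(\star)$ holds for $\Gamma\to t$.

*Proof.* Let $h$ be as in (N). If $t$ is a variable, it does not occur in $Y$, because its occurrence in the succedent is not in $Y$; so the head is not in $Y$. If $t=I$ and the head is in $Y$, replace $Y$ by $\Gamma\setminus Y$, which is closed and nonempty. So let the head $G\notin Y$. Then no variable of $G$ occurs in $Y$.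

In $\Delta_j\to p_j$ (resp. $\Delta_0\to I$) substitute $I$ for the variables outside $Y$. By (F4), $\Delta_j\cap Y\to I$ is derivable. Substitute instead $I$ for those in $Y$: $\Delta_j\setminus Y\to p_j$ (resp. $\Delta_0\setminus Y\to I$) is derivable. Choose arrows $y_j:\Delta_j\cap Y\to I$ and $h_j':\Delta_j\setminus Y\to p_j$ (resp. $\to I$). By IH for $\Delta_j\to p_j$, $h_j\sim y_j\cdot h_j'$. Hence $h\sim y\cdot h'$ with $y:Y\to I$ and $h':\Gamma\setminus Y\to t$.

Both sequents are balanced. They are smaller than $\Gamma\to t$: the first because $G\notin Y$, the second because $Y\ne\emptyset$. By IH $y$ and $h'$ are unique up to $\sim$. For $t=I$ the form of the product is the same for $Y$ and for $\Gamma\setminus Y$, so any two arrows $\Gamma\to t$ are $\sim$. $\square$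

From now on we assume that there is no such $Y$, and say that $\Gamma\to t$ is *connected*.

**Step 5. Equal heads.** We compare two arrows with the same head.

**Lemma (Same head).** If $h,h':\Gamma\to t$ have the same head $G$, then $h\sim h'$.

*Proof.* Let $n=0$, so $t=b$ and $G=b$. Then $\Gamma\setminus G$ is closed, so it is empty by connectedness, and $h=h'$ because $\mathrm{Hom}(I,I)=\{1\}$. Let $n\ge1$, and write $\Delta_j,\Delta_j'$ for the contexts in $h,h'$. For $t=I$, the sets $\Delta_0,\Delta_0'$ are closed and $\neq\Gamma$, hence empty. For $j\ne j'$ the set $\Delta_j\cap\Delta'_{j'}$ is the intersection of the closed sets $\{p_j\}\cup\Delta_j$ and $\{p_{j'}\}\cup\Delta'_{j'}$ ($p_j,p_{j'}$ are disjoint parts of $G$). So it is closed; it does not contain $G$; hence it is empty. Therefore $\Delta_j=\Delta_j'$ for all $j$, and IH gives $h_j\sim h_j'$. $\square$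

If $t$ is a variable, the head is the unique member of $\Gamma$ with target $t$, so $(\star)$ holds. If $t=I$ and $\Gamma=\emptyset$, the arrow is unique. There remains the case
$$t=I,\qquad h\text{ with head }R,\qquad h'\text{ with head }Q\neq R .$$
In both, the context $\Delta_0$ is empty, as in the last proof. The plan is to bring $h$ into a form with head $Q$ by (E). For this we need a decomposition of $h$ around $Q$.

## 14. Theorem B: paths, interpolation and exchange of heads

**Step 1. The path to $Q$ in $h$.** We follow $Q$ into $h=R(h_1,\dots,h_n)$. It lies in the context of some $h_j:\Delta_j\to p_j$. Uncurry $p_j=r_1\multimap\cdots\multimap r_s\multimap t'$ to get $w:\Delta_j,r_1,\dots,r_s\to t'$. If $t'=I$, stop with *hole* $w$. If $t'$ is a variable, apply (N): $w=G_1(\dots)$, or $w=G_1\cdot w_0$ with $G_1=t'$. Here $G_1\ne Q$, because $Q$ has target $I$. In the second case stop with hole $w_0$; in the first, continue with the argument of $G_1$ whose context contains $Q$. Sizes decrease, so this ends.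

We obtain *path heads* $R=G_0,G_1,\dots,G_m$. The argument of $G_i$ in which we continue is its *path argument*, the others are *side arguments*, and the premises $r$ of path arguments are called *bound*. Write $w$ for the final hole. Then
$$h=K[\lambda\theta.w],\quad w:\Theta,X_1,Q\to I,\quad K:X_0,\Theta^*\to I,\quad \Gamma=X_0\uplus X_1\uplus\{Q\},\quad R\in X_0. \tag{6}$$
Here $X_1\cup\{Q\}$ are the members of $\Gamma$ in the hole context, $\Theta$ consists of the bound formulas in the hole context, and $K$ is $h$ with the hole replaced by $z(\theta)$, $z:\Theta^*$.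

*Example.* For $h=A(\lambda x.B(\lambda y.S_0(x\otimes y)))$ of Section 4, with $(a\otimes b)^*$ rewritten as $a\multimap b^*$ and $Q=B$: $R=A=a^{**}$, its path argument is $a^*$, the bound formula is $a$, and the hole is $B(\lambda y.S_0(x)(y))$ with $\Theta=\{a\}$, $X_1=\{S_0\}$, $X_0=\{A\}$.

**Step 2. Position of the bound formulas.** We record how bound formulas are nested. In a member of $\Gamma$ call the member itself a node of level $0$, and call the arguments of a node of level $d$ nodes of level $d+1$. Two nodes are disjoint or nested, and a node of level $d$ lies in exactly one node of each level $\le d$. Each $G_i$ with $i\geq1$ is a member of $\Gamma$ or a bound formula. A bound formula is a premise of the path argument of an earlier path head. So going up from a bound formula $r$ we get a chain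
$$r=C_0\subset C_1\subset\cdots\subset C_d,\qquad C_d\in\Gamma,$$
where each $C_{q+1}$ is a path head and $C_q$ is a premise of its path argument; the levels go down by $2$. In particular every bound formula lies inside a path head that is a member of $\Gamma$, and this member is in $X_0$, because it is not in the hole context. Moreover:
$$\text{if a bound } r \text{ lies properly inside a node } C \text{ that is a member of } \Gamma \text{ or bound, then } C\text{ is a path head and } r \text{ is contained in a premise of its path argument.}\tag{7}$$
Indeed $C$ has even level, smaller than that of $r$, so it is one of the $C_q$ with $q\ge1$, and $r\subseteq C_{q-1}$.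

For a node $C$ let $\Theta_C$ be the part of $\Theta$ inside $C$. Then $\Theta=\biguplus_{J\in X_0}\Theta_J$. Let $\beta$ be the set of variable occurrences of $X_0$ outside $\Theta$. The hole sequent consists of disjoint signed subformula occurrences of $\Gamma\to I$ and is derivable. So its set of variable occurrences is closed by (F2), and so is its complement $\beta$. Let $\sigma$ substitute $I$ for the variables occurring in $\beta$. Then $\sigma$ does not affect $\Theta,X_1,Q$.

**Step 3. The formulas $\sigma J$.** We show that what $\sigma$ leaves of $X_0$ can be supplied by $\Theta$: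
$$\text{for } J\in X_0,\ \Theta_J\to\sigma J\text{ is derivable; and } \Theta_J=\emptyset,\ \sigma J\cong I\text{ unless } J\text{ is a path head.} \tag{8}$$

If $J$ is not a path head, then by (7) it contains no bound formula, so $\Theta_J=\emptyset$, all its variables are in $\beta$, and $\sigma J\cong I$. For path heads, members or bound, we show that $\Theta_{G_i}\to\sigma G_i$ is derivable by downward induction on $i$. If $G_i$ is a variable without arguments, it is not in the hole context, so its occurrence is in $\beta$, $\Theta_{G_i}=\emptyset$, and $\sigma G_i=I$.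

Otherwise let $p=r_1\multimap\cdots\multimap r_s\multimap t'$ be its path argument. By (7) all formulas of $\Theta$ inside $G_i$ are contained in $r_1,\dots,r_s$. So the variables of the other arguments of $G_i$, its target, and $t'$ are in $\beta$ or are $I$, and
$$\sigma G_i\cong(\sigma r_1\multimap\cdots\multimap\sigma r_s\multimap I)\multimap I\cong\Big(\bigotimes_q\sigma r_q\Big)^{**}.$$
Each $r_q$ is in exactly one of three situations.

- $r_q\in\Theta$: then $\sigma r_q=r_q$ and $\Theta_{r_q}=\{r_q\}$.
- $r_q$ is a later path head: then $\Theta_{r_q}\to\sigma r_q$ is derivable by induction.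
- $r_q$ is consumed in a side argument: then it is neither in $\Theta$ nor a path head, so by (7) $\Theta_{r_q}=\emptyset$, all its variables are in $\beta$, and $\sigma r_q\cong I$.

So $\Theta_{G_i}=\biguplus_q\Theta_{r_q}\to\bigotimes_q\sigma r_q\to\sigma G_i$, where the last arrow is the embedding into the second dual. This proves (8).

**Step 4. The path to $R$ in $h'$.** Do the same for $R$ in $h'$:
$$h'=K'[\lambda\theta'.w'],\quad w':\Theta',X_1',R\to I,\quad K':X_0',\Theta'^*\to I,\quad\Gamma=X_0'\uplus X_1'\uplus\{R\},\quad Q\in X_0',$$
where $K'$ has head $Q$. We now compare the two decompositions: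
$$\text{if a path head } G_i\text{ of } h\text{ is a member of }\Gamma,\text{ then } G_i\in X_1'\cup\{R\}. \tag{9}$$
We show by induction on $i$ that every $G_i$ is a member, or a subformula of a member, of $X_1'\cup\{R\}$. For $i=0$, $G_0=R$. If $G_{i+1}$ is bound, it is a subformula of an earlier path head. Let $G_{i+1}\in\Gamma$. Its target is a variable, whose other occurrence is the target $t'$ of the path argument of $G_i$; this occurrence lies in $X_1'\cup\{R\}$ by induction. The occurrences of $\Theta',X_1',R$ form a closed set, as the hole sequent of $h'$ is derivable. So the target occurrence of $G_{i+1}$ is in $\Theta'$ or in $X_1'\cup\{R\}$. Formulas of $\Theta'$ inside a member of $\Gamma$ lie inside its arguments, so they do not contain its target. Hence $G_{i+1}\in X_1'\cup\{R\}$, which proves (9).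

By (9) no $J\in X_0\cap X_0'$ is a path head of $h$. So by (8)
$$\Theta_J=\emptyset\ \text{ and }\ \sigma J\cong I\qquad\text{for } J\in X_0\cap X_0'. \tag{10}$$

**Step 5. Interpolation.** We construct a map $M'$ with head $Q$ and a map $m$ such that $M'[\lambda\xi.m]$ fits into the hole of $h$. Let $\Xi=\sigma\Theta'$. Apply $\sigma$ to $K'$. Members of $X_0'\setminus X_0\subseteq X_1\cup\{Q\}$ are unaffected, and members of $X_0\cap X_0'$ become $\cong I$ by (10). Composing with these isomorphisms we get
$$M':(X_0'\setminus X_0),\ \Xi^*\to I,$$
and $M'$ still has the form $Q(\dots)$, since $Q\in X_0'\setminus X_0$ is unaffected.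

Apply $\sigma$ to $w'$. As $Q\notin X_1'$, we have $X_1'=(X_1\cap X_1')\uplus(X_0\cap X_1')$, and the first part is unaffected. So
$$\Xi,\ (X_1\cap X_1'),\ \sigma(X_0\cap X_1'),\ \sigma R\ \to\ I$$
is derivable. Since $X_0=(X_0\cap X_0')\uplus(X_0\cap X_1')\uplus\{R\}$, (10) gives $\Theta=\biguplus\{\Theta_J:J\in(X_0\cap X_1')\cup\{R\}\}$. Cutting with the arrows $\Theta_J\to\sigma J$ of (8) we get an arrow
$$m:\Theta,\ \Xi,\ X_1\cap X_1'\to I .$$

**Step 6. Exchange.** We finish with IH and (E). Since $R\in X_0$,
$$X_1\cup\{Q\}=\Gamma\setminus X_0=(X_0'\setminus X_0)\uplus(X_1\cap X_1'),$$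
so both $w$ and $M'[\lambda\xi.m]$ are arrows $\Theta,X_1,Q\to I$. This is a sequent of pure formulas, balanced by (F2). It has fewer symbols than $\Gamma\to I$, because $\Theta$ consists of disjoint proper subformulas of members of $X_0$, and $X_0$ contains $R$. By IH $w\sim M'[\lambda\xi.m]$. By (E), with $\Gamma_1=X_0$, $\Gamma_2=X_0'\setminus X_0$ and $\Gamma_3=X_1\cap X_1'$,
$$h=K[\lambda\theta.w]\ \sim\ K[\lambda\theta.M'[\lambda\xi.m]]\ \sim\ M'[\lambda\xi.K[\lambda\theta.m]].$$
The last arrow $\Gamma\to I$ has the form $Q(\dots)$, i.e. it has head $Q$, so it is $\sim h'$ by the Same head lemma. This proves $(\star)$, and with it Theorem B. $\blacksquare$
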